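# Dimension-free weak type (1,1) bounds for the Gaussian Riesz transforms and their maximal truncations

## 1. The Riesz transform of $x_1$, of $x_1x_2$, and of functions of $x_1$

On $\mathbb R^n$ take the Gaussian probability measure $d\gamma(x)=d\gamma_n(x)=\pi^{-n/2}e^{-|x|^2}dx$ and the Ornstein–Uhlenbeck operator $L=\frac12\Delta-x\cdot\nabla$. Apply $L$ to the function $x_1$: the Laplacian vanishes and $Lx_1=-x_1$. Hence the semigroup $T_t=e^{tL}$ gives $T_tx_1=e^{-t}x_1$. The Poisson semigroup is $P_t=e^{-t\sqrt{-L}}$, so $P_tx_1=e^{-t}x_1$ too, and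
$$\int_0^\infty P_tx_1\,dt=x_1,\qquad \partial_{1}\int_0^\infty P_tx_1\,dt=1,\qquad \partial_{j}\int_0^\infty P_tx_1\,dt=0\quad(j\ge2).$$
The operator $\mathcal R_j=\partial_{x_j}\int_0^\infty P_t\,dt$ is the $j$-th Gaussian Riesz transform, and we have found $\mathcal R_1x_1=1$. The size of the input is $\|x_1\|_{L^1_\gamma}=\pi^{-1/2}\int|s|e^{-s^2}ds=\pi^{-1/2}$, and $\gamma\{|\mathcal R_1x_1|>\lambda\}=1$ for $\lambda<1$. So if
$$\gamma\{|\mathcal R_jf|>\lambda\}\le\frac C\lambda\|f\|_{L^1_\gamma}$$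
holds for all $f$ and $\lambda$, then letting $\lambda\uparrow1$ gives $C\ge\sqrt\pi$. The example gives the same lower bound in every dimension.

A second test: $L(x_1x_2)=-2x_1x_2$, so $P_t(x_1x_2)=e^{-\sqrt2t}x_1x_2$, and $\mathcal R_1(x_1x_2)=x_2/\sqrt2$. Again only the variables that are present matter. More generally, if $f(x)=\phi(x_1)$ with a polynomial $\phi$, then $T_tf$ is the one-dimensional semigroup applied to $\phi$, because $T_t$ is a product of one-dimensional semigroups. So $\mathcal R_1f$ is the one-dimensional transform of $\phi$, and on such functions the dimension has no effect at all.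

There is a second operator, in which the dimension enters even for functions of one variable. The transform is a singular integral, $\mathcal R_jf(x)=\lim_{\epsilon\to0}\int_{|x-z|>\epsilon}k_j(x,z)f(z)\,dz$, and we may ask about the largest of the truncated integrals. The truncation $|x-z|>\epsilon$ involves all $n$ coordinates. We shall see in Section 2 that for large $n$ it acts, on functions of $x_1$, like a truncation of the time variable $t$. Is the weak type inequality for this maximal operator true with a constant that does not depend on $n$?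

## 2. Definitions, the Mehler kernel, and the two theorems

Write $r=e^{-t}$. The semigroup is
$$T_tf(x)=\int\pi^{-n/2}(1-r^2)^{-n/2}e^{-\frac{|z-rx|^2}{1-r^2}}f(z)\,dz .$$
In words: $T_tf(x)$ is the mean of $f(rx+\theta g)$, where $g$ is a standard normal vector in $\mathbb R^n$ and $\theta^2=\frac{1-r^2}2$.

Recall three textbook facts. The operator $-L$ is self-adjoint on $L^2_\gamma$, with an orthonormal basis of Hermite polynomials $h_\beta$ indexed by multi-indices, $-Lh_\beta=|\beta|h_\beta$. Integration by parts gives $\int(-Lu)v\,d\gamma=\frac12\int\nabla u\cdot\nabla v\,d\gamma$. The operators $T_t$ are symmetric in $L^2_\gamma$, positive, with $T_t1=1$; we call this *symmetric Markov*.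

The Poisson semigroup subordinated to $T_t$ is $P_tf=\pi^{-1/2}\int_0^\infty e^{-u}u^{-1/2}T_{t^2/4u}f\,du$, and $P_th_\beta=e^{-t\sqrt{|\beta|}}h_\beta$. Put $\mathcal J_1f=\int_0^\infty P_tf\,dt$ and $\mathcal R_jf=\partial_{x_j}\mathcal J_1f$; the mean of $f$, on which the time integral diverges, is removed, since the derivative kills constants. On mean-zero functions $\mathcal J_1=(-L)^{-1/2}$. The operators have the principal value form $\mathcal R_jf(x)=\lim_{\epsilon\to0}\int_{|x-z|>\epsilon}k_j(x,z)f(z)\,dz$ with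
$$k_j(x,z)=\frac{2}{\pi^{(n+1)/2}}\int_0^1\Big(\frac{1-r^2}{-\log r}\Big)^{1/2}\frac{z_j-rx_j}{(1-r^2)^{(n+3)/2}}e^{-\frac{|z-rx|^2}{1-r^2}}dr,$$
which we take as given. The maximal singular operators are
$$\mathcal R_j^*f(y)=\sup_{\epsilon>0}\Big|\int_{|y-z|>\epsilon}k_j(y,z)f(z)\,dz\Big|.$$

The result quoted in our source for the problem, "The Riesz Transforms for Gaussian Measures", is due to Fabes, Gutiérrez and Scotto: for each $n$ there is $C(n)$ with $\gamma\{|\mathcal R_j^*f|>\lambda\}\le\frac{C(n)}\lambda\|f\|_{L^1_\gamma}$ for all $f\in L^1_\gamma$, $\lambda>0$ and $j$. The constant obtained in that proof grows exponentially with $n$. The problem is to decide whether one constant serves all dimensions. It does.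

**Theorem 1.** There is an absolute constant $C$ with $\gamma_n\{\mathcal R_j^*f>\lambda\}\le\frac C\lambda\|f\|_{L^1_\gamma}$ for all $n\ge1$, $1\le j\le n$, $f\in L^1_\gamma(\mathbb R^n)$, $\lambda>0$.

**Theorem 2.** For all $n$, all real $f\in L^1_\gamma(\mathbb R^n)$ and $\lambda>0$, with $\mathcal Rf=(\mathcal R_1f,\dots,\mathcal R_nf)$, one has $\gamma\{|\mathcal Rf|>\lambda\}\le\frac{2\sqrt2}\lambda\|f\|_{L^1_\gamma}$.

Nothing is claimed about the sharpness of $2\sqrt2$ (the function $x_1$ only shows that the constant is at least $\sqrt\pi$), nor about a dimension-free bound for the Euclidean norm of the vector of maximal truncations.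

Throughout, $C,c>0$ are absolute constants that may change from line to line. Operators given by kernels act pointwise, on nonnegative measurable functions or on functions for which the integrals converge absolutely.

**The kernel with respect to $\gamma$.** Let $M_t(x,z)$ be the kernel of $T_t$ with respect to $\gamma$, and put $a=\tanh(t/2)=\frac{1-r}{1+r}$, so that $r=\frac{1-a}{1+a}$ and $1-r^2=\frac{4a}{(1+a)^2}$. Then
$$M_t(x,z)=(1-r^2)^{-n/2}e^{|z|^2-\frac{|z-rx|^2}{1-r^2}}=e^{(|x|^2+|z|^2)/2}\Big(\frac{(1+a)^2}{4a}\Big)^{n/2}e^{-\frac{|x-z|^2}{4a}-\frac a4|x+z|^2}.\tag{1}$$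
To check the second equality, compare coefficients in the exponents. The left exponent is $\frac{2r\,x\cdot z-r^2(|x|^2+|z|^2)}{1-r^2}$. The coefficient of $|x|^2$ and of $|z|^2$ is $-\frac{r^2}{1-r^2}=-\frac{(1-a)^2}{4a}$ on the left and $\frac12-\frac1{4a}-\frac a4=-\frac{(1-a)^2}{4a}$ on the right. The coefficient of $x\cdot z$ is $\frac{2r}{1-r^2}=\frac{1-a^2}{2a}$ on the left and $\frac1{2a}-\frac a2$ on the right.

Fix $j$. For $n\ge2$ put $m=n-1$ and write $x=(x_j,x')\in\mathbb R\times Y$, $Y=\mathbb R^m$, with $\gamma'=\gamma_m$. Then $M_t(x,z)=m_t(x_j,z_j)M_t'(x',z')$, where $m_t$ and $M_t'$ are the kernels for $\gamma_1$ and $\gamma'$; formula (1) holds for them with $n$ replaced by $1$ and $m$. Let $T_t'$ and $L'$ be the semigroup and generator on $Y$. Put $K_j(x,z)=k_j(x,z)\pi^{n/2}e^{|z|^2}$, so that $k_j\,dz=K_j\,d\gamma(z)$. Then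
$$K_j=2\pi^{-1/2}\int_0^1(-\log r)^{-1/2}\frac{z_j-rx_j}{1-r^2}M_t\,dr .$$
Since $\partial_xm_t(x,z)=\frac{2r(z-rx)}{1-r^2}m_t(x,z)$ and $dr=r\,dt$ in absolute value,
$$K_j(x,z)=\pi^{-1/2}\int_0^\infty t^{-1/2}\,\partial_{x_j}m_t(x_j,z_j)\,M'_t(x',z')\,dt.\tag{2}$$

**How distance sees the dimension.** Let $f(z)=\phi(z_1)$, $j=1$, $x=0$, and truncate at $\epsilon=\sqrt{(n-1)s}$. Under the measure $M_t'(0,z')d\gamma'(z')$ we have $z'=\theta g'$ with $g'$ standard normal in $\mathbb R^{n-1}$. So by (2) the truncated integral is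
$$\pi^{-1/2}\int_0^\infty\!\!\int t^{-1/2}\partial_xm_t(0,z_1)\phi(z_1)\Pr\{\theta^2|g'|^2>(n-1)s-z_1^2\}\,d\gamma_1(z_1)\,dt .$$
By the law of large numbers $|g'|^2/(n-1)\to1$. So, as $n\to\infty$, the probability tends to $1$ if $\theta^2>s$ and to $0$ if $\theta^2<s$. The spatial cut has become a cut in time. For general $x$,
$$\int|x-z|^2M_t(x,z)\,d\gamma(z)=n\,\frac{1-r^2}2+(1-r)^2|x|^2,\tag{3}$$
because $z-x=-(1-r)x+\theta g$. For small $t$ the right side is about $nt+t^2|x|^2$. We shall use this in Section 9 to choose the time that corresponds to $\epsilon$.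

## 3. Where the Calderón–Zygmund decomposition costs $2^n$

On $L^2$ nothing depends on $n$. With $A=(-L)^{1/2}$, Hermite expansion gives $D(A)=W^{1,2}(\gamma)$, $\frac12\|\nabla v\|_2^2=\langle -Lv,v\rangle=\|Av\|_2^2$ (the middle term understood as a form), $A\ge1$ on mean-zero functions, and $\mathcal R_jf=\partial_jA^{-1}(f-\int f\,d\gamma)$. Therefore
$$\|\mathcal Rf\|_2\le\sqrt2\,\|f\|_2,\qquad \mathcal RAv=\nabla v\quad(v\in W^{1,2}(\gamma)).\tag{4}$$

The usual route from $L^2$ to weak type (1,1) writes $f=g+b$ with dyadic cubes. Try it locally, with Lebesgue measure, on $f\ge0$. One takes the maximal dyadic cubes $Q$ on which the average of $f$ exceeds $\lambda$, lets $g$ be that average on $Q$, uses $L^2$ for $g$, and estimates $b$ outside enlarged cubes. The bound for $g$ on $Q$ comes from the parent cube, whose average is at most $\lambda$ and whose volume is $2^n|Q|$; it reads $g\le2^n\lambda$. A narrow spike of mass $2^n\lambda|Q|$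 inside $Q$ attains it: then $\int_Qg^2=(2^n\lambda)^2|Q|=2^n\lambda\|f\|_1$, and Chebyshev's inequality gives $2^n\|f\|_1/\lambda$ up to a constant. A spike of mass just above $\lambda|Q|$ shows the second loss: the doubled cube that one discards has measure $2^n|Q|$, which is about $2^n\|f\|_1/\lambda$. This is a defect of the decomposition and says nothing against the inequality.

So we want a decomposition $f=g+b$ with $0\le g\le\lambda$ exactly, in which $b$ is harmless outside a set of measure at most $\|f\|_1/\lambda$. The way to get it is to let excess mass spread by a Markov process until the density is at most $\lambda$.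

**Example (two points).** On $\{1,2\}$ with counting measure let $\Pi h$ be the constant function $\frac{h(1)+h(2)}2$, let $h=(3,0)$ and $\lambda=2$. Repeatedly send the excess over $\lambda$ through $\Pi$. The excess is first $(1,0)$, and the new density is $(2,0)+(\frac12,\frac12)=(\frac52,\frac12)$. The next excess is $(\frac12,0)$, the next density $(\frac94,\frac34)$, and so on. The limit is $g=(2,1)$. The total amount sent is $w=(1+\frac12+\frac14+\cdots,0)=(2,0)$, and indeed $h-(I-\Pi)w=(3,0)-(2,0)+(1,1)=(2,1)$. So $h=g+(I-\Pi)w$ with $0\le g\le\lambda$, $w\ge0$, and $g=\lambda$ wherever $w>0$. This last property bounds the size of the set $\{w>0\}$ by (total mass)$/\lambda$.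

## 4. An obstacle problem for $\sqrt{-L}$ and the proof of Theorem 2

For the untruncated transforms the right generator is $-A=-(-L)^{1/2}$, since by (4) $\mathcal RA=\nabla$ is a local operator. The symbol $P_s=e^{-sA}$ in this section is the Poisson semigroup.

**Lemma 1 (obstacle decomposition).** If $F\ge0$, $F\in L^2_\gamma$ and $\int F\,d\gamma<\kappa$, there are $v\in W^{1,2}(\gamma)$, $v\ge0$, and $g$ with $F=g+Av$, $0\le g\le\kappa$, $g=\kappa$ a.e. on $\{v>0\}$, and $\int g\,d\gamma=\int F\,d\gamma$.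

**Step 1: a smoothed problem that has a solution.** We penalize instead of imposing the constraint. For $0<\epsilon<1$ let $\chi_\epsilon(s)=1$ for $s\le0$, $1-s/\epsilon$ on $[0,\epsilon]$, $0$ for $s\ge\epsilon$, and $B_\epsilon(s)=-\int_0^s\chi_\epsilon$. As $B_\epsilon'=-\chi_\epsilon$ is nondecreasing, $B_\epsilon$ is convex, and $|B_\epsilon(s)|\le|s|$. On the Hilbert space $D(A^{1/2})$ the functional
$$\tfrac12\|A^{1/2}v\|_2^2+\tfrac\epsilon2\|v\|_2^2+\int(\kappa-F)v\,d\gamma+\int(\kappa-F)_+B_\epsilon(v)\,d\gamma$$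
is continuous and strictly convex. It is coercive because the last two terms are at most $2\|\kappa-F\|_2\|v\|_2$ in modulus. So it has a minimizer $v_\epsilon$. Differentiating in a direction $\phi\in D(A^{1/2})$ (allowed by dominated convergence, as $|B_\epsilon'|\le1$),
$$\langle A^{1/2}v_\epsilon,A^{1/2}\phi\rangle+\epsilon\langle v_\epsilon,\phi\rangle=\int(F-g_\epsilon)\phi\,d\gamma,\qquad g_\epsilon=\kappa-(\kappa-F)_+\chi_\epsilon(v_\epsilon).$$
Since $F-g_\epsilon\in L^2_\gamma$, this says $v_\epsilon\in D(A)$ and $(A+\epsilon)v_\epsilon=F-g_\epsilon$. Moreover $g_\epsilon\in[\min(F,\kappa),\kappa]$, so $0\le g_\epsilon\le\kappa$.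

**Step 2: positivity, $v_\epsilon\ge0$.** We need $v\ge0$ in the limit. On $\{v_\epsilon<0\}$ we have $\chi_\epsilon(v_\epsilon)=1$, so $(A+\epsilon)v_\epsilon=F-\kappa+(\kappa-F)_+=(F-\kappa)_+\ge0$. Testing with $v_\epsilon^-$ gives a nonnegative number. Here $v_\epsilon^\pm\in W^{1,2}(\gamma)=D(A)$, and since $v_\epsilon^+v_\epsilon^-=0$ and $P_s$ is positive,
$$\langle A^{1/2}v_\epsilon^+,A^{1/2}v_\epsilon^-\rangle=\lim_{s\to0}\tfrac1s\langle v_\epsilon^+-P_sv_\epsilon^+,v_\epsilon^-\rangle=-\lim_{s\to0}\tfrac1s\langle P_sv_\epsilon^+,v_\epsilon^-\rangle\le0 .$$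
Hence $0\le\langle(A+\epsilon)v_\epsilon,v_\epsilon^-\rangle\le-\|A^{1/2}v_\epsilon^-\|_2^2-\epsilon\|v_\epsilon^-\|_2^2$, and $v_\epsilon^-=0$.

**Step 3: bounds uniform in $\epsilon$.** They are needed for compactness. As $A\ge0$, $\|Av_\epsilon\|_2\le\|(A+\epsilon)v_\epsilon\|_2=\|F-g_\epsilon\|_2\le\|F\|_2+\kappa$. Let $\bar v_\epsilon=\int v_\epsilon\,d\gamma\ge0$ and $\tilde v_\epsilon=v_\epsilon-\bar v_\epsilon$. Since $A\ge1$ on mean-zero functions, $\|\tilde v_\epsilon\|_2\le\|Av_\epsilon\|_2$ is bounded. Test with $v_\epsilon$, and use $(\kappa-F)_+\chi_\epsilon(v_\epsilon)v_\epsilon\le\kappa\epsilon$: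
$$0\le\langle(A+\epsilon)v_\epsilon,v_\epsilon\rangle=\int(F-g_\epsilon)v_\epsilon\,d\gamma\le\Big(\int F\,d\gamma-\kappa\Big)\bar v_\epsilon+\int(F-\kappa)\tilde v_\epsilon\,d\gamma+\kappa\epsilon .$$
Because $\int F\,d\gamma<\kappa$, this bounds $\bar v_\epsilon$.

**Step 4: the limit $\epsilon\to0$.** This produces $v$ and $g$. The functions $v_\epsilon$ are bounded in $W^{1,2}(\gamma)$, and $W^{1,2}(\gamma)\hookrightarrow L^2_\gamma$ is compact (the eigenvalues of $-L$ tend to infinity and have finite multiplicity). Along a sequence, $v_\epsilon\to v$ in $L^2_\gamma$ and a.e., weakly in $W^{1,2}$, and $g_\epsilon\rightharpoonup g$ weakly in $L^2_\gamma$. Then $Av=F-g$, $v\ge0$, $0\le g\le\kappa$. At a.e. point where $v>0$ we eventually have $v_\epsilon\ge\epsilon$, so $g_\epsilon=\kappa$; hence $g=\kappa$ a.e. on $\{v>0\}$. Finally $\int Av\,d\gamma=0$, so $\int g\,d\gamma=\int F\,d\gamma$. $\square$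

**Proof of Theorem 2.**

**Step 1: $f\in L^2_\gamma$.** Here the decomposition is used directly. Let $\kappa=\lambda/\sqrt2$. If $\|f\|_1\ge\kappa$, then the claimed bound is at least $\sqrt2\|f\|_1/\lambda=\|f\|_1/\kappa\ge1$ and holds trivially. Otherwise apply Lemma 1 to $F=f^\pm$ and get $f=(g_+-g_-)+A(v_+-v_-)$. Let $\Omega=\{v_+>0\}\cup\{v_->0\}$. As $g_\pm=\kappa$ on $\{v_\pm>0\}$, $\kappa\gamma(\Omega)\le\int g_+d\gamma+\int g_-d\gamma=\|f\|_1$. A Sobolev function has zero gradient a.e. on its zero set, so $\nabla v_\pm=0$ a.e. off $\Omega$, and by (4) $\mathcal Rf=\mathcal R(g_+-g_-)$ a.e. off $\Omega$. As $g_\pm\ge0$, $\|g_+-g_-\|_2^2\le\|g_+\|_2^2+\|g_-\|_2^2\le\kappa\|f\|_1$. With (4) and Chebyshev,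
$$\gamma\{|\mathcal Rf|>\lambda\}\le\frac{\|f\|_1}\kappa+\frac{2\kappa\|f\|_1}{\lambda^2}=\frac{2\sqrt2}\lambda\|f\|_1 .$$

**Step 2: $f\in L^1_\gamma$.** This is an approximation for fixed $n$, and the quoted bound with the constant $C(n)$ suffices. Take $f_M\in L^2_\gamma$, $f_M\to f$ in $L^1_\gamma$. The difference of two truncated integrals of $f$ differs from that of $f_M$ by at most $2\mathcal R_j^*(f-f_M)$, which tends to $0$ in measure. So the principal value $\mathcal R_jf$ exists a.e., since that of $f_M$ does, and $|\mathcal R_jf-\mathcal R_jf_M|\le\mathcal R_j^*(f-f_M)$ a.e. Hence $\mathcal R_jf_M\to\mathcal R_jf$ in measure, and a.e. along a subsequence. By Fatou, $\gamma\{|\mathcal Rf|>\lambda\}\le\liminf\gamma\{|\mathcal Rf_M|>\lambda\}\le\frac{2\sqrt2}\lambda\|f\|_1$. $\blacksquare$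

The proof used that $\mathcal RAv=\nabla v$ vanishes outside $\{v>0\}$. A truncated transform composed with $A$ is no longer local, and this is where the argument stops for $\mathcal R_j^*$. What survives is the following remark about the spreading process. If a point $x$ has never been toppled, then all the mass that it received by jumps is still there, so it is at most $\lambda$. The received mass is (jump kernel applied to $w$)$(x)$. Therefore, *if the kernel of (truncated transform) $\circ$ (generator) is dominated by a constant times the jump kernel, its value at $x$ is at most $C\lambda$.* The jump law must be chosen to make this domination true, and for this the truncation should be in time. The rest of the notes carries this out. We reduce to a region near the diagonal in the variable $x_j$, replace the Ornstein–Uhlenbeck semigroup in $x_j$ by the heat semigroup, pass from distance to time, and then run the sandpile.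

## 5. Absolute convergence, reductions, and blocks of length about $1/|x_j|$

For $n=1$ Theorem 1 is the quoted result with the fixed constant $C(1)$. From now on $n\ge2$, $m=n-1\ge1$.

**Step 1: the truncated integrals converge absolutely.** We show that for fixed $x$ and $\epsilon>0$ the integral $\int_0^\infty t^{-1/2}|\partial_{x_j}m_t|M_t'\,dt$ is bounded on $\{|x-z|\ge\epsilon\}$, by a bound depending on $n,x,\epsilon$. Let $D=|x-z|$ and $S=|x+z|\le D+2|x|$. Since $\frac{|x|^2+|z|^2}2=\frac{D^2+S^2}4$, (1) gives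
$$M_t=(1-r^2)^{-n/2}\exp\Big(-\frac{1-a}4\Big(\frac{D^2}a-S^2\Big)\Big).$$
From $(p+q)^2\le(1+\eta)p^2+(1+\eta^{-1})q^2$ with $\eta=\frac{1-a}{2a}$ we get $S^2\le\frac{1+a}{2a}D^2+\frac{1+a}{1-a}4|x|^2$, so the exponent is at most $-\frac{(1-a)^2}{8a}D^2+2|x|^2$. Also
$$\frac{|z_j-rx_j|}{1-r^2}=(1+a)\Big|\frac{z_j-x_j}{4a}+\frac{x_j+z_j}4\Big|\le\frac D{2a}+\frac S2\le\frac Da+|x| .$$
In the variable $r$ the integral is $2\int_0^1(-\log r)^{-1/2}\frac{|z_j-rx_j|}{1-r^2}M_t\,dr$.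

For $r\ge\frac12$ we have $a\le\frac13$ and $\frac{(1-a)^2}8\ge\frac1{18}$. The integrand is at most $C_{n,x}(-\log r)^{-1/2}(\frac Da+|x|)a^{-n/2}e^{-D^2/18a}$. The factor after the logarithm is bounded for $D\ge\epsilon$ and $a\le\frac13$, since $De^{-D^2/36a}\le C\sqrt a$ and $a^{-n/2-1}e^{-\epsilon^2/36a}$ is bounded; and $\int_{1/2}^1(-\log r)^{-1/2}dr<\infty$. For $r<\frac12$ we have $a\ge\frac13$ and $1-a=\frac{2r}{1+r}\ge r$. This part is at most $C_{n,x}\int_0^{1/2}(3D+|x|)e^{-r^2D^2/8}dr\le C'_{n,x}$, because $\int_0^\infty De^{-r^2D^2/8}dr$ does not depend on $D$.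

**Step 2: reduction to nice $f$.** We want to avoid all convergence questions later. By Step 1 truncated integrals converge absolutely for $f\in L^1_\gamma$ and every $x$. By dominated convergence they are right-continuous in $\epsilon$, so $\mathcal R_j^*f$ is a supremum over rational $\epsilon$ and is measurable. Splitting into positive and negative, real and imaginary parts, we may take $f\ge0$. Let $f_M=\min(f,M)1_{|z|\le M}$. If a truncated integral of $f$ at $x$ has modulus $>\lambda$, so does that of $f_M$ for all large $M$. Thus $\{\mathcal R_j^*f>\lambda\}\subset\liminf_M\{\mathcal R_j^*f_M>\lambda\}$, and by Fatou it suffices to treat $f\ge0$ *bounded with compact support*.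

**Step 3: blocks.** We cut the $x_j$-axis into pieces on which the density $e^{-x_j^2}$ is essentially constant. For $k\ge0$ let $I_k=[\sqrt k,\sqrt{k+1})$, and for $k<0$ let $I_k=[-\sqrt{|k|},-\sqrt{|k|-1})$. These partition $\mathbb R$. Let $I_k^*=I_{k-1}\cup I_k\cup I_{k+1}$, $\ell_k=(1+|k|)^{-1/2}\le1$, and let $c_k=k$ for $k\ge0$, $c_k=|k|-1$ for $k<0$. Then:

* $|x|\le1/\ell_k$ on $I_k$ and $|I_k|\le2\ell_k$. The lengths are $(\sqrt k+\sqrt{k+1})^{-1}\le\ell_k$ for $k\ge0$, and $(\sqrt{|k|}+\sqrt{|k|-1})^{-1}\le|k|^{-1/2}\le\sqrt2\,\ell_k$ for $k<0$.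
* $x^2\ge c_k$ on $I_k$, and $z^2\le c_k+2$ on $I_k^*$.
* Let $G\subset\mathbb R^2$ be the set of pairs $(x,z)$ whose block indices differ by at least $2$. It is symmetric, and on $G$ we have $|x-z|\ge\frac{0.4}{1+|z|}$.

For the last point let $x\in I_k$, $k\ge0$. A whole block adjacent to $I_k$ lies between $x$ and $z$. The shorter adjacent block is $I_{k+1}$, of length $(\sqrt{k+1}+\sqrt{k+2})^{-1}$, and $\sqrt{k+1}+\sqrt{k+2}\le2\sqrt k+1+\sqrt2\le2.5(1+\sqrt k)\le2.5(1+|x|)$. The case $k<0$ follows by reflection, which maps blocks to blocks up to endpoints. So $|x-z|\ge0.4/(1+|x|)$, and we may exchange $x$ and $z$ by symmetry of $G$. For example $(0.5,1.5)\in G$, since $0.5\in I_0$ and $1.5\in[\sqrt2,\sqrt3)=I_2$, while $(0.9,1.1)\notin G$.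

**Step 4: the splitting.** It separates a far part, where no cancellation is needed. Let $\mu=dx_j\otimes\gamma'$ on $X=\mathbb R\times Y$, and $f_k=f1_{\{z_j\in I_k^*\}}$. For $x_j\in I_k$,
$$\mathcal R_j^*f(x)\le Vf(x)+\sup_{\epsilon>0}\Big|\int_{|x-z|>\epsilon}K_jf_k\,d\gamma\Big|,\qquad Vf(x)=\int|K_j(x,z)|1_G(x_j,z_j)f(z)\,d\gamma(z).\tag{5}$$

## 6. The Hopf–Dunford–Schwartz maximal theorem and a capacity estimate

The first tool replaces the Hardy–Littlewood maximal function, whose proof by coverings would cost a power of $2^n$.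

**Lemma 2 (Hopf–Dunford–Schwartz).** Let $(S_t)_{t\ge0}$ be a semigroup given for $t>0$ by nonnegative kernels, jointly measurable in $(t,x,z)$, on a $\sigma$-finite space, with $\|S_th\|_1\le\|h\|_1$ for $h\ge0$ and $S_t1\le1$. Put $N_Sh=\sup_{T>0}\frac1T\int_0^TS_t|h|\,dt$. Then $\mu\{N_Sh>\lambda\}\le\|h\|_1/\lambda$ and $\|N_Sh\|_{L^2}\le C\|h\|_{L^2}$.

**Step 1: Hopf's lemma.** This is the source of the dimension-free constant. Let $S$ be a positive $L^1$-contraction, $g\in L^1$, $A_i=\sum_{l<i}S^lg$ ($A_0=0$), $\mathcal M=\max_{0\le i\le N}A_i\ge0$, $E=\{\mathcal M>0\}$. For $0\le i<N$, $A_{i+1}=g+SA_i\le g+S\mathcal M$. On $E$ the maximum is attained at some index $\ge1$, so $\mathcal M\le g+S\mathcal M$ there. As $\mathcal M=0$ off $E$ and $S\mathcal M\ge0$,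
$$\int_Eg\ge\int_E\mathcal M-\int_ES\mathcal M\ge\int\mathcal M-\int S\mathcal M\ge0 .$$

**Step 2: discrete time.** We deduce weak type with constant $1$. Let also $S1\le1$, $h\ge0$ in $L^1$, and let $B$ be a set of finite measure contained in $\{\max_{1\le i\le N}\frac1i\sum_{l<i}S^lh>\lambda\}$. Apply Step 1 to $g=h-\lambda1_B$. Since $\sum_{l<i}S^lg\ge\sum_{l<i}S^lh-i\lambda$, we have $B\subset E$, so $\lambda\mu(B)\le\int_Eh\le\|h\|_1$. Exhaust by such $B$ and let $N\to\infty$.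

**Step 3: continuous time.** We transfer by averaging over a short interval. For $h\ge0$ put $h_k=2^k\int_0^{2^{-k}}S_th\,dt$, so $\|h_k\|_1\le\|h\|_1$. By the semigroup property, $\frac1{i2^{-k}}\int_0^{i2^{-k}}S_th\,dt=\frac1i\sum_{l<i}S_{2^{-k}}^lh_k$. So for each $k$ the supremum over $T\in2^{-k}\mathbb N$ satisfies the weak bound. These suprema increase with $k$, so the supremum over dyadic $T$ satisfies it. As $T\mapsto\int_0^TS_th\,dt$ is nondecreasing and left-continuous, that supremum is $N_Sh$.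

**Step 4: $L^2$.** This is Marcinkiewicz interpolation with $\|N_Sh\|_\infty\le\|h\|_\infty$. Since $N_Sh\le N_S(h1_{|h|>\lambda/2})+\lambda/2$, we have $\mu\{N_Sh>\lambda\}\le\frac2\lambda\int_{|h|>\lambda/2}|h|$, and $\|N_Sh\|_2^2=\int_0^\infty2\lambda\mu\{N_Sh>\lambda\}d\lambda\le4\int|h|\int_0^{2|h|}d\lambda=8\|h\|_2^2$. $\square$

The second tool gains a factor $b^{-2}$ on $\{|x_j|\ge b\}$. For $F=1$, where $\int_0^4T_t1\,dt=4$, it says no more than $\gamma\{|x_j|\ge b\}\le Cb^{-2}$; the point is that it holds for every $F$.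

**Lemma 3.** For $F\ge0$ in $L^1_\gamma(\mathbb R^n)$ and $b,\lambda>0$: $\ \gamma\{|x_j|\ge b,\ \int_0^4T_tF\,dt>\lambda\}\le Cb^{-2}\|F\|_1/\lambda$.

**Step 1: an energy bound.** We control a truncated potential in the Dirichlet norm by the mass of $F$. Since $\min(F,M)\uparrow F$, we may assume $F\in L^2_\gamma$. Then $\int_0^4T_tF\,dt\le e^4u$ with $u=\int_0^\infty e^{-t}T_tF\,dt=(1-L)^{-1}F\in W^{1,2}(\gamma)$, $u\ge0$. For $\phi\in W^{1,2}(\gamma)$,
$$\mathcal E(u,\phi):=\tfrac12\int\nabla u\cdot\nabla\phi\,d\gamma+\int u\phi\,d\gamma=\int F\phi\,d\gamma .$$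
Let $\lambda'=e^{-4}\lambda$, $u'=u/\lambda'$ and $v=\min(1,u')\in W^{1,2}(\gamma)$. Since $\nabla v=1_{\{u'<1\}}\nabla u'$ a.e., $\nabla(u'-v)\cdot\nabla v=0$ a.e.; also $(u'-v)v\ge0$. So $\mathcal E(v,v)\le\mathcal E(u',v)=\frac1{\lambda'}\int Fv\,d\gamma\le\|F\|_1/\lambda'$.

**Step 2: the energy controls $x_jv$.** This gives the weight. For $\phi\in C_c^\infty$, Gaussian integration by parts $\int x_jw\,d\gamma=\frac12\int\partial_jw\,d\gamma$ with $w=x_j\phi^2$ gives
$$\int x_j^2\phi^2\,d\gamma=\tfrac12\int\phi^2\,d\gamma+\int x_j\phi\,\partial_j\phi\,d\gamma\le\tfrac12\int\phi^2\,d\gamma+\tfrac12\int x_j^2\phi^2\,d\gamma+\tfrac12\int(\partial_j\phi)^2\,d\gamma .$$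
So $\int x_j^2\phi^2\,d\gamma\le\int\phi^2\,d\gamma+\int(\partial_j\phi)^2\,d\gamma\le2\mathcal E(\phi,\phi)$. By density of $C_c^\infty$ in $W^{1,2}(\gamma)$ and Fatou this holds for $v$. On the set in the lemma $u>\lambda'$, so $v=1$, and $x_j^2\ge b^2$. Its measure is at most $2b^{-2}\mathcal E(v,v)\le2e^4b^{-2}\|F\|_1/\lambda$. $\square$

## 7. The far part: $\gamma\{Vf>\lambda\}\le\frac C\lambda\|f\|_1$

Let $d_t(x,z)=|\partial_xm_t(x,z)|=\frac{2r|z-rx|}{1-r^2}m_t(x,z)$ for $x,z\in\mathbb R$. By (2), $|K_j|1_G\le\int_0^\infty t^{-1/2}d_t1_GM_t'\,dt$. Let $\mathcal B$ be the set of $(x,z,t)$ with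
$$|z|\ge e,\quad z^{-2}\le t\le\log|z|,\quad xz>0,\quad\tfrac12r|z|\le|x|\le2r|z|,\quad|z-rx|\le4(1-r^2)|z| .$$
This is the region where the process started at $z$ stays close to its drift path $rz$. Outside it $V$ will be bounded on $L^1_\gamma$.

**Step 1: off $\mathcal B$ the operator is bounded on $L^1_\gamma$.** It suffices to show
$$\Delta(z):=\int_0^\infty\!\!\int t^{-1/2}d_t(x,z)1_G1_{\mathcal B^c}\,d\gamma_1(x)\,dt\le C\quad\text{for all }z\in\mathbb R .$$
Indeed $\int M_t'(x',z')\,d\gamma'(x')=1$, so the corresponding part of $Vf$ has $L^1_\gamma$ norm at most $\int f(z)\Delta(z_j)\,d\gamma(z)\le C\|f\|_1$.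

The only property of $G$ that we use is $|x-z|\ge0.4/(1+|z|)$, and with this condition in place of $G$ everything is invariant under $(x,z)\to(-x,-z)$. So let $z\ge0$. By symmetry of $m_t$, under the probability measure $m_t(x,z)\,d\gamma_1(x)$ we have $x=rz+\theta g$, with $g$ standard normal and $\theta^2=\frac{1-r^2}2$. Here $0.43t\le\theta^2\le t$ for $t\le1$ (concavity of $1-e^{-2t}$) and $0.65\le\theta\le1$ for $t\ge1$. As $z-rx=2\theta^2z-r\theta g$,
$$\frac{d_t}{m_t}=r\Big|2z-\frac{rg}\theta\Big|\le2rz+\frac{r^2|g|}\theta .$$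
We write $E[\,\cdot\,;\,\cdot\,]$ for an expectation restricted to an event, and use $\Pr(|g|\ge b)\le2e^{-b^2/2}$ and $E[|g|;|g|\ge b]\le e^{-b^2/2}$ for $b\ge0$.

*Case $z\le e$.* On $G$, $|x-z|\ge0.4/(1+e)\ge0.1$, while $|x-z|\le te+\sqrt t|g|$ for $t\le1$. So for $t\le0.01$ we need $|g|\ge0.07/\sqrt t$, and $\int_0^{0.01}t^{-1/2}E[C+C|g|/\sqrt t;|g|\ge0.07/\sqrt t]\,dt\le C$ by the tail bounds. For $t\ge0.01$ the contribution is at most $\int_{0.01}^\infty t^{-1/2}(Ce^{-t}+Ce^{-2t})\,dt\le C$.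

*Case $z\ge e$.* The complement of $\mathcal B$ is covered by five conditions.

* $t\le0.1z^{-2}$. On $G$, $|x-z|\ge0.4/(1+z)\ge0.29/z$, and $|x-z|\le tz+\sqrt t|g|\le0.1/z+\sqrt t|g|$. So $|g|\ge0.19/(z\sqrt t)$. With $t=z^{-2}s$ we have $t^{-1/2}dt=z^{-1}s^{-1/2}ds$ and $1/\theta\le Czs^{-1/2}$, so the contribution is at most $C\int_0^{0.1}s^{-1/2}E[1+|g|s^{-1/2};|g|\ge0.19s^{-1/2}]\,ds\le C$.
* $0.1z^{-2}\le t\le z^{-2}$. The contribution is at most $\int t^{-1/2}(2z+Ct^{-1/2})\,dt\le4+C\log10\le C$.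
* $t\ge\log z$, so $t\ge1$. The contribution is at most $\int_{\log z}^\infty(2ze^{-t}+Ce^{-2t})\,dt\le C$.
* $z^{-2}\le t\le\log z$ and $|z-rx|>4(1-r^2)z=8\theta^2z$. Then $r\theta|g|>6\theta^2z$, that is, $r|g|>6\theta z$. So $2rz\le r|g|/\theta$, and the expectation is at most $2rE[|g|/\theta;|g|\ge6\theta z]\le Cr\theta^{-1}e^{-18\theta^2z^2}$. As $18\theta^2\ge t$ for $t\le1$, the integral is at most $C\int_{z^{-2}}^\infty t^{-1}e^{-tz^2}dt+C\int_1^\infty e^{-t}dt\le C$.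
* $z^{-2}\le t\le\log z$ and $x\notin[\frac12rz,2rz]$. Then $\theta|g|\ge\frac12rz$. For $t\le1$ the expectation is at most $C(z+t^{-1/2})e^{-cz^2/t}\le Ce^{-c/t}$ (with a smaller $c$), which is integrable against $t^{-1/2}$ on $(0,1)$. For $t\ge1$ it is at most $Crze^{-cr^2z^2}+Cr^2$, and $\int_1^\infty rze^{-cr^2z^2}dt\le\int_0^1ze^{-cr^2z^2}dr\le C$.

For $z<e$ nothing lies in $\mathcal B$, so the claim is proved.

**Step 2: on $\mathcal B$, times $t\le1$.** Here the kernel is large, and Lemma 3 pays for it. On $\mathcal B$ we have $d_t\le8r|z|m_t$, so $t^{-1/2}d_tM_t'\le8r|z_j|t^{-1/2}M_t(x,z)$. Put $f_{(i)}=f1_{\{e^i\le|z_j|<e^{i+1}\}}$, $i\ge1$. If $e^i\le|z_j|<e^{i+1}$ and $z_j^{-2}\le t\le1$, then $r|z_j|t^{-1/2}\le z_j^2\le e^{2i+2}$ and $x_j\in J_i:=\{\frac12e^{i-1}\le|x_j|\le2e^{i+1}\}$. So this part is at most $C\sum_i1_{J_i}(x_j)e^{2i}\int_0^1T_tf_{(i)}\,dt$. Since $4e^2<e^4$, each $x$ lies in at most four $J_i$, so if the sum exceeds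 $\lambda$ then some term exceeds $\lambda/4$. By Lemma 3 with $b=\frac12e^{i-1}$, the set where this part exceeds $\lambda$ has measure at most $\sum_iCe^{-2i}e^{2i}\|f_{(i)}\|_1/\lambda\le C\|f\|_1/\lambda$.

**Step 3: on $\mathcal B$, times $1\le t\le\log|z_j|$.** Now the drift contracts $z_j$ to $x_j$, and we sort by the size of $x_j$. Here $r|z_j|t^{-1/2}\le r|z_j|\le2|x_j|$ and $|x_j|\ge\frac12r|z_j|\ge\frac12$. Let $e^l\le|x_j|<e^{l+1}$, $l\ge-1$. From $\frac12\le|x_j|/(r|z_j|)\le2$ we get $|t-(\log|z_j|-\log|x_j|)|\le\log2$. So $t\in[i-l-2,i-l+2]$ when $e^i\le|z_j|<e^{i+1}$, and $i\ge l-1$ because $t\ge1$. This time interval, intersected with $[0,\infty)$, lies in $[s_i,s_i+4]$ with $s_i=(i-l-2)_+$, and $\int_{s_i}^{s_i+4}T_tf_{(i)}dt=\int_0^4T_tT_{s_i}f_{(i)}dt$. Hence on the strip this part is at most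
$$Ce^l\int_0^4T_tF_l\,dt,\qquad F_l=\sum_{i\ge\max(1,l-1)}T_{(i-l-2)_+}f_{(i)},\qquad\|F_l\|_1\le\|f\|_1 .$$
Lemma 3 with $b=e^l$ gives total measure at most $\sum_{l\ge-1}Ce^{-2l}e^l\|f\|_1/\lambda\le C\|f\|_1/\lambda$. Together with Step 1 this proves the bound for $Vf$.

## 8. The near part: heat flow in $x_j$ instead of Ornstein–Uhlenbeck flow

Let $p_t(u)=(2\pi t)^{-1/2}e^{-u^2/2t}$, let $U_t$ be convolution with $p_t$ in $x_j$ (the one-dimensional heat semigroup), $\partial=\partial_{x_j}$, and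
$$K^\circ(x,z)=\pi^{-1/2}\int_0^\infty t^{-1/2}p_t'(x_j-z_j)M_t'(x',z')\,dt .$$

**Step 1: $K^\circ$ makes sense.** For fixed $x$ the integral converges absolutely and boundedly for $z$ in compact subsets of $\{|x-z|\ge\epsilon\}$. For $t\le1$, since $a\le t/2$ and $|p_t'(u)|\le Ct^{-1}e^{-u^2/4t}$, formula (1) gives $t^{-1/2}|p_t'(x_j-z_j)|M_t'\le C_{x,z,n}t^{-1-n/2}e^{-|x-z|^2/4t}$ with $C_{x,z,n}$ locally bounded. For $t\ge1$, $|p_t'|\le Ct^{-1}$ and $M_t'$ is locally bounded uniformly in $t\ge1$.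

**Step 2: the error is bounded on $L^1(\mu)$.** Let $\hat m_t(x,z)=m_t(x,z)\pi^{-1/2}e^{-z^2}=p_\rho(z-rx)$, $\rho=\frac{1-r^2}2$. By (2), $K_j\,d\gamma(z)=\big(\pi^{-1/2}\int_0^\infty t^{-1/2}\partial_{x_j}\hat m_tM_t'\,dt\big)d\mu(z)$. Put $\omega_t(x,z)=t^{-1/2}|\partial_x\hat m_t(x,z)-p_t'(x-z)|$ for $x,z\in\mathbb R$. We claim
$$\sup_{z\in\mathbb R}\int_{I_k}\int_0^\infty\omega_t(x,z)\,dt\,dx\le C .$$
Write $\ell=\ell_k$.

*Times $t\ge\ell^2$.* No cancellation is needed. As $|p_t'|\le Ct^{-1}$, $\int_{\ell^2}^\infty t^{-1/2}|p_t'|dt\le C/\ell$. Also $|\partial_x\hat m_t|=r|p_\rho'(z-rx)|\le Cr/\rho$, which is at most $C/t$ for $t\le1$ and $Ce^{-t}$ for $t\ge1$, so $\int_{\ell^2}^\infty t^{-1/2}|\partial_x\hat m_t|dt\le C/\ell+C\le C/\ell$. Multiply by $|I_k|\le2\ell$.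

*Times $t\le\ell^2$.* Put $v_0=z-x$, $v=z-rx$. Then $|v-v_0|\le t|x|\le t/\ell\le\sqrt t$, $0.43t\le\rho\le t$, $t-\rho\le t^2$, $1-r\le t$. For $w$ between $v$ and $v_0$, $v_0^2\le2w^2+2t$, so $w^2\ge\frac12v_0^2-t$. For $s\in[\rho,t]$ the functions $|p_s'|$, $|p_s''|$ and $|\partial_sp_s'|=\frac12|p_s'''|$ at $w$ are at most $Cs^{-1}$, $Cs^{-3/2}$, $Cs^{-2}$ times $e^{-w^2/4s}$, and $e^{-w^2/4s}\le e^{-w^2/4t}\le Ce^{-v_0^2/8t}$. As $p_t'$ is odd,
$$\begin{aligned}|\partial_x\hat m_t-p_t'(x-z)|&=|-rp_\rho'(v)+p_t'(v_0)|\\&\le(1-r)|p_\rho'(v)|+|p_\rho'(v)-p_\rho'(v_0)|+|p_\rho'(v_0)-p_t'(v_0)|\\&\le C\Big(1+\frac t\ell t^{-3/2}+t^2t^{-2}\Big)e^{-v_0^2/8t}.\end{aligned}$$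
Its $x$-integral is at most $C(\frac1\ell+t^{1/2})$, and $\int_0^{\ell^2}t^{-1/2}(\frac1\ell+t^{1/2})dt\le C$. The claim is proved.

Put $\mathcal D_kf_k(x)=\pi^{-1/2}\int_0^\infty\!\int\omega_t(x_j,z_j)M_t'(x',z')f_k(z)\,d\mu(z)\,dt$. For $x_j\in I_k$, using $\int M_t'\,d\gamma'(x')=1$ for the second estimate,
$$\Big|\int_{|x-z|>\epsilon}K_jf_k\,d\gamma-\int_{|x-z|>\epsilon}K^\circ f_k\,d\mu\Big|\le\mathcal D_kf_k(x),\qquad\int_{I_k\times Y}\mathcal D_kf_k\,d\mu\le C\|f_k\|_{L^1(\mu)}.\tag{6}$$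

## 9. From truncation in distance to truncation in time

Fix a smooth nondecreasing $\eta$ with $\eta=0$ on $[0,1]$, $\eta=1$ on $[2,\infty)$. Put $\alpha_\tau(s)=s^{-1/2}\eta(s/\tau)$ and
$$R^\tau h=\pi^{-1/2}\int_0^\infty\alpha_\tau(s)\,\partial U_sT_s'h\,ds .$$
For which $\tau$ does this resemble the truncation at distance $\epsilon$? By (3), after time $t$ the squared distance is about $nt+t^2|x'|^2$, so we let $\tau=\tau(x,\epsilon)>0$ be the unique solution of $\epsilon^2/\tau=n+\tau|x'|^2$. It exists and is unique because the left side decreases from $\infty$ to $0$ and the right side does not decrease. For $x'=0$ it is $\tau=\epsilon^2/n$.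

Let $\Phi_t=t^{-1/2}|p_t'(x_j-z_j)|M_t'(x',z')$ and $\Theta_t=p_{2t}(x_j-z_j)M_t'(x',z')$. The latter is the kernel of the symmetric Markov semigroup $U_{2t}\otimes T_t'$ on $(X,\mu)$. Since $\frac{|u|}{\sqrt t}e^{-u^2/4t}\le C$, we have $\Phi_t\le Ct^{-1}\Theta_t$. Let $N$ be the maximal operator of Lemma 2 for $U_{2t}\otimes T_t'$, and $Bh(x)=\int_{1/2}^\infty\!\int\Phi_th\,d\mu\,dt$. Since $\|p_t'\|_\infty\le Ct^{-1}$ and $|I_k|\le2$, $\int_{I_k\times Y}Bh\,d\mu\le C\|h\|_{L^1(\mu)}$ for $h\ge0$.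

**Lemma 4.** For $\epsilon>0$, $x\in X$, $\tau=\tau(x,\epsilon)$ and bounded compactly supported $h\ge0$,
$$\Big|\int_{|x-z|>\epsilon}K^\circ h\,d\mu-R^\tau h(x)\Big|\le C\,Nh(x)+Bh(x).$$

**Step 1: the logarithmic derivative of $\Theta_t$.** Its sign tells for which times $\Theta_t$ grows or decays. Let $u=x_j-z_j$, $D'=|x'-z'|$, $S'=|x'+z'|$, $D^2=u^2+D'^2=|x-z|^2$, $\Lambda=t\partial_t\log\Theta_t$. From (1),
$$\log\Theta_t=-\tfrac12\log(4\pi t)-\tfrac{u^2}{4t}+\tfrac{|x'|^2+|z'|^2}2+\tfrac m2\log\tfrac{(1+a)^2}{4a}-\tfrac{D'^2}{4a}-\tfrac a4S'^2 .$$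
Since $\frac ta\frac{da}{dt}=\frac t{\sinh t}$ and $\frac{2a}{1+a}-1=-\frac{1-a}{1+a}=-e^{-t}$,
$$\Lambda=-\tfrac12+\tfrac{u^2}{4t}-\tfrac m2\tfrac{te^{-t}}{\sinh t}+\tfrac t{8\sinh^2(t/2)}D'^2-\tfrac t{8\cosh^2(t/2)}S'^2 .$$
For $0<t\le1$: $\frac t{\sinh t}\in[0.85,1]$, $\frac t{8\sinh^2(t/2)}\in[\frac{0.46}t,\frac1{2t}]$, $\frac t{8\cosh^2(t/2)}\in[0.09t,\frac t8]$, and $\frac12e^{-1}\cdot0.85\ge0.15$. Hence
$$\Lambda\le-\tfrac12-0.15m+\tfrac{D^2}{2t}-0.09\,tS'^2,\qquad\Lambda\ge-\tfrac n2+\tfrac{D^2}{4t}-\tfrac t8S'^2.\tag{7}$$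

**Step 2: if $D\le\epsilon$ and $16\tau\le t\le1$, then $\Lambda\le-\frac12$.** This says that near points have decaying kernels at late times. We have $\frac{D^2}{2t}\le\frac{\epsilon^2}{32\tau}=\frac{n+\tau|x'|^2}{32}$, and $n\le2m$. If $\epsilon\le|x'|$, then $S'\ge2|x'|-D'\ge|x'|$ and $\frac{D^2}{2t}\le\frac n{32}+\frac{t|x'|^2}{512}\le0.0625m+0.09tS'^2$. If $\epsilon>|x'|$, then, as $\tau\le\frac1{16}$, $\epsilon^2=n\tau+\tau^2|x'|^2\le n\tau+\frac{\epsilon^2}{256}$, so $\frac{D^2}{2t}\le\frac{\epsilon^2}{32\tau}\le\frac{256}{255}\frac n{32}\le0.07m$. In both cases (7) gives $\Lambda\le-\frac12$.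

**Step 3: if $D\ge\epsilon$ and $t\le\min(\frac\tau{16},\frac12)$, then $\Lambda\ge2$.** This says that far points have growing kernels at early times. We have $S'^2\le8|x'|^2+2D^2$, and $\frac{tD^2}4\le\frac{D^2}{16t}$ as $t\le\frac12$. So $\Lambda\ge-\frac n2-t|x'|^2+\frac{3D^2}{16t}$. Moreover $\frac{D^2}t\ge\frac{16\epsilon^2}\tau=16n+16\tau|x'|^2\ge16n+16t|x'|^2$. So $\Lambda\ge\frac52n+2t|x'|^2\ge2$.

**Step 4: the difference of the two kernels is bounded by averages of $\Theta_t$.** These are what $N$ controls. By Fubini $R^\tau$ has the kernel $\pi^{-1/2}\int\alpha_\tau(s)p_s'(u)M_s'\,ds$ (absolutely convergent against $h$, as $\alpha_\tau(s)|p_s'|\le Cs^{-3/2}1_{s\ge\tau}$). Since $0\le t^{-1/2}-\alpha_\tau(t)\le t^{-1/2}1_{t\le2\tau}$ and $0\le\alpha_\tau(t)\le t^{-1/2}1_{t\ge\tau}$, the kernel of the difference in the lemma is at most $\int_0^{2\tau}\Phi_tdt$ if $D>\epsilon$ and at most $\int_\tau^\infty\Phi_tdt$ if $D\le\epsilon$. Times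 $t\ge\frac12$ contribute at most $Bh$. For $t<\frac12$ use $\Phi_t\le Ct^{-1}\Theta_t$.

*$D>\epsilon$.* Let $s=\frac12\min(\frac\tau{16},\frac12)$. By Step 3, $t^{-2}\Theta_t$ is nondecreasing on $(0,2s]$, so $\Theta_t\le(t/s')^2\Theta_{s'}$ for $t\le s\le s'\le2s$, and $\int_0^s\Theta_t\frac{dt}t\le\frac12\Theta_{s'}$. Averaging over $s'$, this is at most $\frac1{2s}\int_s^{2s}\Theta_{s'}ds'$. If $\frac\tau{16}\le\frac12$, then $s=\frac\tau{32}$ and $\int_s^{2\tau}\Theta_t\frac{dt}t\le\frac{32}\tau\int_0^{2\tau}\Theta_tdt$. Otherwise $s=\frac14$ and $\int_{1/4}^{1/2}\Theta_t\frac{dt}t\le4\int_0^{1/2}\Theta_tdt$.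

*$D\le\epsilon$.* If $16\tau\ge\frac14$, then $\int_{\min(\tau,1/2)}^{1/2}\Theta_t\frac{dt}t\le64\int_0^{1/2}\Theta_tdt$. If $s:=16\tau<\frac14$, then $\int_\tau^{2s}\Theta_t\frac{dt}t\le\frac1\tau\int_0^{2s}\Theta_tdt$. By Step 2, $t^{1/2}\Theta_t$ is nonincreasing on $[s,1]$, so $\Theta_t\le(s'/t)^{1/2}\Theta_{s'}$ for $s\le s'\le2s\le t\le\frac12$, and $\int_{2s}^{1/2}\Theta_t\frac{dt}t\le2\Theta_{s'}$. Averaging over $s'$, this is at most $\frac2s\int_s^{2s}\Theta_{s'}ds'$.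

In all cases the bound is a sum of boundedly many terms $\frac CT\int_0^T\Theta_tdt$ with $T$ depending only on $(x,\epsilon)$, not on $z$. Integrate against $h$. $\square$

Everything is now reduced to the following statement.

**Theorem 3.** For every bounded interval $I$, every bounded compactly supported $h\ge0$ on $X$ and every $\lambda>0$,
$$\mu\{x\in I\times Y:\ \sup_{\tau>0}|R^\tau h(x)|>C\lambda\}\le\tfrac C\lambda\|h\|_{L^1(\mu)} .$$

Let $\|h\|_*=\sup_{x'}\int|h(u,x')|\,du$ and let $\|h\|_\infty$ be the supremum. If $\|h\|_*+\|h\|_\infty<\infty$, then $|\partial U_sT_s'h|\le C\min(s^{-1/2}\|h\|_\infty,s^{-1}\|h\|_*)$, from $\|p_s'\|_1\le Cs^{-1/2}$ and $\|p_s'\|_\infty\le Cs^{-1}$. Since $0\le\alpha_\tau(s)\le s^{-1/2}1_{s\ge\tau}$, $R^\tau h(x)$ converges absolutely at every $x$ and is continuous in $\tau>0$ by dominated convergence. In particular $\sup_\tau|R^\tau h|$ is measurable.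

## 10. A jump law with tails $|u|^{-4}$ and the kernel domination

**The jump operator.** Let $q(u)=\frac2\pi(1+u^2)^{-2}$, a probability density, $q_t(u)=t^{-1/2}q(t^{-1/2}u)$, $Q_t$ convolution with $q_t$ in $x_j$, and $S_t=Q_t\otimes T_t'$, a symmetric Markov operator on $(X,\mu)$. (The $S_t$ need not form a semigroup.) For $\delta>0$ put
$$A_\delta=\int_\delta^\infty t^{-3/2}(I-S_t)\,dt=m_\delta(I-\Pi),\qquad m_\delta=2\delta^{-1/2},\qquad\Pi=m_\delta^{-1}\int_\delta^\infty t^{-3/2}S_t\,dt .$$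
$\Pi$ is symmetric and Markov, preserves $\mu$-integrals, and contracts $L^1$, $L^2$, $L^\infty$ and $\|\cdot\|_*$.

We shall need that $\Pi^k\to0$ strongly on $L^2(\mu)$. After Fourier transform in $x_j$, $\Pi$ acts on the fibre over $\xi$ as $m_\delta^{-1}\int_\delta^\infty t^{-3/2}\hat q(\sqrt t\xi)T_t'\,dt$, with $\hat q(\xi)=\int q(u)e^{-iu\xi}du$. Its norm is at most $\varrho(\xi):=m_\delta^{-1}\int_\delta^\infty t^{-3/2}|\hat q(\sqrt t\xi)|\,dt$, which is $<1$ for each $\xi\ne0$. So $\|\Pi^kg\|_2^2\le\frac1{2\pi}\int\varrho(\xi)^{2k}\|\hat g(\xi,\cdot)\|_{L^2(\gamma')}^2d\xi\to0$.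

**Lemma 5 (key kernel estimate).** For $\tau\ge\delta$ and $w\ge0$ with $\|w\|_*+\|w\|_\infty<\infty$,
$$|R^\tau A_\delta w(x)|\le C\int_\delta^\infty\sigma^{-3/2}S_\sigma w(x)\,d\sigma\qquad\text{for every }x.\tag{8}$$

**Step 1: a formula for $R^\tau A_\delta$.** We collect all terms with the same total time $\sigma$ in the $Y$ variable. Write $\alpha=\alpha_\tau$. Then
$$R^\tau A_\delta w=\pi^{-1/2}\int_0^\infty\!\!\int_\delta^\infty\alpha(s)t^{-3/2}\big[\partial U_sT_s'w-\partial U_sQ_tT'_{s+t}w\big]\,dt\,ds .$$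
With $p_s'$ and $p_s'*q_t$ replaced by $|p_s'|$ and $|p_s'|*q_t$, both terms in brackets are at most $Cs^{-1}\|w\|_*$, and $\int_\tau^\infty s^{-3/2}ds\int_\delta^\infty t^{-3/2}dt<\infty$. So Fubini applies. Put $\sigma=s$ in the first term and $\sigma=s+t$ in the second: $R^\tau A_\delta w=\int_0^\infty(b_\sigma*_{x_j}T_\sigma'w)\,d\sigma$ with
$$b_\sigma=\pi^{-1/2}\Big[\alpha(\sigma)\,\partial p_\sigma\int_\delta^\infty t^{-3/2}dt-\int_\delta^\sigma t^{-3/2}\alpha(\sigma-t)\,\partial(p_{\sigma-t}*q_t)\,dt\Big],\tag{9}$$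
the last integral being $0$ if $\sigma<\delta$. Since $\alpha=0$ on $[0,\tau]$ and $\tau\ge\delta$, $b_\sigma=0$ for $\sigma\le\delta$. As $w\ge0$, it suffices to show $|b_\sigma|\le C\sigma^{-3/2}q_\sigma$ for $\sigma\ge\delta$.

**Remark (why not Gaussian jumps).** The first choice would be $q_t=p_t$. Then $p_{\sigma-t}*p_t=p_\sigma$, and (9) becomes $b_\sigma=\pi^{-1/2}c(\sigma)p_\sigma'$ with a number $c(\sigma)$. Take $\tau=\delta$ and $\delta<\sigma<2\delta$: in the last integral of (9) $\sigma-t<\delta$, so it vanishes, and $c(\sigma)=\alpha_\delta(\sigma)m_\delta>0$ if $\sigma$ is close to $2\delta$. But $|p_\sigma'(u)|=\frac{|u|}\sigma p_\sigma(u)$, so $|b_\sigma|\le C\sigma^{-3/2}p_\sigma$ fails for large $|u|$, for any constant. With the density $q$ the derivative costs nothing: $|q'|\le2q$, as Step 2 uses.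

**Step 2: three estimates for $p$ and $q$.** They are the ingredients of the bound for $b_\sigma$.

* (q1) $|\partial p_s|\le Cs^{-1/2}q_s$, $|\partial\partial_sp_s|=\frac12|p_s'''|\le Cs^{-3/2}q_s$, and $q_s\le Cq_\sigma$ for $\frac\sigma2\le s\le\sigma$. The first two reduce by scaling to $s=1$, where the Gaussian beats any power; the third is read off from the formula for $q_s$.
* (q2) For $\frac\sigma2\le t\le\sigma$ and $0<s\le\sigma$: $|\partial(p_s*q_t)|\le C\sigma^{-1/2}q_\sigma$. Indeed $q'=-\frac{4u}{1+u^2}q$, so $|q'|\le2q$ and $|\partial(p_s*q_t)|\le p_s*|q_t'|\le C\sigma^{-1/2}p_s*q_t$. From $1+|u|\le(1+|u-v|)(1+|v|)$ we have $q(u-v)\le C(1+|v|)^4q(u)$. So $p_s*q_t\le Cq_t\int p_s(v)(1+|v|/\sqrt t)^4dv\le Cq_t\le Cq_\sigma$, because $s\le2t$.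
* (q3) For $0<t\le s$: $|\partial(p_s-p_s*q_t)|\le Cts^{-3/2}q_s$.

To prove (q3), let $s=1$ by scaling, $p=p_1$, $t\le1$. Since $q_t$ is even,
$$p'*q_t(u)-p'(u)=\int q_t(v)\big[p'(u-v)-p'(u)+vp''(u)1_{|v|\le(1+|u|)/2}\big]dv .$$
For $|v|\le\frac{1+|u|}2$, every point $y$ between $u$ and $u-v$ satisfies $1+|y|\ge1+|u|-|v|\ge\frac{1+|u|}2$, so $|p'''(y)|\le C(1+|u|)^{-4}$. By Taylor's formula this part is at most $C(1+|u|)^{-4}\int v^2q_t(v)dv=Ct(1+|u|)^{-4}$. For $|v|>\frac{1+|u|}2$, $q_t(v)\le Ct^{3/2}v^{-4}$, so that part is at most $Ct^{3/2}(1+|u|)^{-4}\int|p'|+Ct^{3/2}|p'(u)|\le Ctq(u)$.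

**Step 3: jumps of time $t\ge\max(\frac\sigma2,\delta)$.** Here the two terms of (9) are estimated separately. We use $|\alpha(s)|\le s^{-1/2}$ and $|\alpha'(s)|\le Cs^{-3/2}$; the latter holds because $\eta'(s/\tau)\ne0$ forces $\tau^{-1}\le2/s$. By (q1), $\alpha(\sigma)|\partial p_\sigma|\int_{\sigma/2}^\infty t^{-3/2}dt\le C\sigma^{-3/2}q_\sigma$. By (q2), $\int_{\sigma/2}^\sigma t^{-3/2}\alpha(\sigma-t)C\sigma^{-1/2}q_\sigma\,dt\le C\sigma^{-2}q_\sigma\int_0^\sigma s^{-1/2}ds\le C\sigma^{-3/2}q_\sigma$.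

**Step 4: jumps of time $\delta\le t<\frac\sigma2$.** Here the two terms cancel to first order in $t$:
$$\partial[\alpha(\sigma)p_\sigma-\alpha(\sigma-t)p_{\sigma-t}*q_t]=(\alpha(\sigma)-\alpha(\sigma-t))\partial p_\sigma+\alpha(\sigma-t)\partial(p_\sigma-p_{\sigma-t})+\alpha(\sigma-t)\partial(p_{\sigma-t}-p_{\sigma-t}*q_t).$$
The first term is at most $Ct\sigma^{-3/2}\cdot\sigma^{-1/2}q_\sigma$, the second at most $C\sigma^{-1/2}\cdot t\sigma^{-3/2}q_\sigma$ by (q1), and the third at most $C\sigma^{-1/2}\cdot t\sigma^{-3/2}q_\sigma$ by (q3), since $t\le\sigma-t$ and $\sigma-t\ge\frac\sigma2$. So each is at most $Ct\sigma^{-2}q_\sigma$, and $\int_0^{\sigma/2}t^{-3/2}\,t\sigma^{-2}dt\le C\sigma^{-3/2}$. $\square$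

## 11. The $L^2$ maximal bound for the time-truncated transforms

**Lemma 6.** For real $g\in L^2(\mu)$ with $\|g\|_*+\|g\|_\infty<\infty$: $\|\sup_{\tau>0}|R^\tau g|\|_{L^2(\mu)}\le C\|g\|_{L^2(\mu)}$.

**Step 1: the spectral form of $R^\tau g$.** We express all $R^\tau g$ by one function $G$. Let $H_s=U_s\otimes T_s'=e^{sL_0}$, $L_0=\frac12\partial^2+L'$. By Fourier transform in $x_j$ and the Hermite basis in $x'$, $-L_0$ and $\partial$ become multiplication by $\zeta(\xi,\beta)=\frac12\xi^2+|\beta|$ and $i\xi$, and $\zeta>0$ almost everywhere. Let $G=\partial(-L_0)^{-1/2}g$. It is real, and $\|G\|_2\le\sqrt2\|g\|_2$ since $\xi^2\le2\zeta$.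

For $T<\infty$ let $R^{\tau,T}g=\pi^{-1/2}\int_0^T\alpha_\tau(s)\partial H_sg\,ds$. It converges absolutely both pointwise and as a Bochner integral in $L^2(\mu)$, because $\alpha_\tau$ vanishes on $[0,\tau]$ and $\|\partial H_sg\|_2\le Cs^{-1/2}\|g\|_2$; the two agree a.e. by Fubini. Since $\partial H_sg=(-L_0)^{1/2}H_sG$, $R^{\tau,T}g=\mathfrak m_{\tau,T}(-L_0)G$ with
$$\mathfrak m_{\tau,T}(\zeta)=\pi^{-1/2}\zeta^{1/2}\int_0^T\alpha_\tau(s)e^{-s\zeta}ds\in[0,1],$$
because $\int_0^\infty s^{-1/2}e^{-s\zeta}ds=\pi^{1/2}\zeta^{-1/2}$. As $\alpha_\tau(s)=\tau^{-1/2}\alpha_1(s/\tau)$, we have $\mathfrak m_{\tau,T}(\zeta)\to\mathfrak m(\tau\zeta)$ as $T\to\infty$, with $\mathfrak m(\zeta)=\pi^{-1/2}\zeta^{1/2}\int_0^\infty\alpha_1(s)e^{-s\zeta}ds$. So $R^{\tau,T}g\to\mathfrak m(-\tau L_0)G$ in $L^2$, while $R^{\tau,T}g\to R^\tau g$ everywhere. Hence $R^\tau g=\mathfrak m(-\tau L_0)G$ a.e.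

**Step 2: $\mathfrak m$ is the Laplace transform of an integrable function.** This turns $\mathfrak m(-\tau L_0)$ into an average of the semigroup. For $\zeta>0$, $\int\alpha_1e^{-s\zeta}ds=\zeta^{-1}\int\alpha_1'e^{-s\zeta}ds$ and $\zeta^{-1/2}=\pi^{-1/2}\int_0^\infty v^{-1/2}e^{-v\zeta}dv$. Since $|\alpha_1'(s)|\le Cs^{-3/2}1_{s\ge1}$, Fubini gives $\mathfrak m(\zeta)=\int_0^\infty\nu(\sigma)e^{-\sigma\zeta}d\sigma$ with
$$\nu(\sigma)=\frac1\pi\int_0^\sigma(\sigma-s)^{-1/2}\alpha_1'(s)\,ds=\frac1\pi\frac d{d\sigma}\int_0^\sigma(\sigma-s)^{-1/2}\alpha_1(s)\,ds .$$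
As $\alpha_1'$ is bounded, $|\nu|\le C$ on $[0,4]$. For $\sigma\ge4$, using $\int_0^\sigma(\sigma-s)^{-1/2}s^{-1/2}ds=\pi$,
$$\nu(\sigma)=\frac1\pi\frac d{d\sigma}\Big[\pi-\int_0^2(\sigma-s)^{-1/2}s^{-1/2}(1-\eta(s))\,ds\Big]=\frac1{2\pi}\int_0^2(\sigma-s)^{-3/2}s^{-1/2}(1-\eta(s))\,ds\in[0,C\sigma^{-3/2}].$$
So $|\nu|\le C\psi$ with $\psi(\sigma)=(1+\sigma)^{-3/2}$, decreasing and integrable.

**Step 3: domination by the ergodic maximal function.** Now Lemma 2 finishes. We have $R^\tau g=\int_0^\infty\nu(\sigma)H_{\tau\sigma}G\,d\sigma$, a Bochner integral, equal a.e. to the pointwise integral. Writing $\psi(\sigma)=\int_\sigma^\infty|\psi'(T)|\,dT$,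
$$|R^\tau g|\le C\int_0^\infty|\psi'(T)|\int_0^TH_{\tau\sigma}|G|\,d\sigma\,dT\le C\Big(\int_0^\infty T|\psi'(T)|\,dT\Big)\sup_{T>0}\frac1T\int_0^TH_t|G|\,dt\quad\text{a.e.},$$
and $\int T|\psi'|\,dT=\int\psi=2$. By continuity of $R^\tau g(x)$ in $\tau$ it suffices to use rational $\tau$, so the exceptional null sets do no harm. Lemma 2 on $L^2$ and $\|G\|_2\le\sqrt2\|g\|_2$ give the result. $\square$

## 12. The sandpile decomposition and the proof of Theorem 3

Let $\delta>0$, and assume $h$ is not a.e. zero.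

**Step 1: toppling.** We run the process of the two-point example with $\Pi$ from Section 10. Define $w_0=0$, $h_0=h$, and
$$e_i=(h_i-\lambda)_+,\qquad w_{i+1}=w_i+m_\delta^{-1}e_i,\qquad h_{i+1}=\min(h_i,\lambda)+\Pi e_i .$$
Since $h_{i+1}=h_i-(I-\Pi)e_i$ and $A_\delta=m_\delta(I-\Pi)$, we have $h_i=h-A_\delta w_i$. Also $h_i\ge0$, $\int h_i\,d\mu=\int h\,d\mu$, and all $h_i,w_i$ have finite $\|\cdot\|_\infty$, $\|\cdot\|_*$ and $L^1$ norms. Let $\Omega_i=\{w_i>0\}$, the set of points toppled before stage $i$.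

**Step 2: the toppled set is small.** This replaces the discarded cubes. If $h_i(x)\ge\lambda$ then $h_{i+1}(x)\ge\lambda$. If $x\in\Omega_i$, then $h_l(x)>\lambda$ for some $l<i$. So $h_i\ge\lambda$ on $\Omega_i$, and $\mu(\Omega_i)\le\|h\|_1/\lambda$ for all $i$.

**Step 3: the excess disappears.** This lets us stop after finitely many stages. We have $e_{i+1}=(\min(h_i,\lambda)+\Pi e_i-\lambda)_+\le\Pi e_i$, so $e_i\le\Pi^ie_0$. Also $e_i$ is supported in $\Omega_{i+1}$. By Cauchy–Schwarz, $\|e_i\|_1\le(\|h\|_1/\lambda)^{1/2}\|\Pi^ie_0\|_2\to0$.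

**Step 4: an untoppled point has received at most $\lambda$.** If $x\notin\Omega_{i+1}$, then $w_i(x)=0$ and $h_i(x)\le\lambda$. From $h_i=h-m_\delta w_i+m_\delta\Pi w_i$,
$$\int_\delta^\infty t^{-3/2}S_tw_i(x)\,dt=m_\delta\Pi w_i(x)=h_i(x)-h(x)\le\lambda .$$

**Step 5: the three pieces.** We estimate $R^\tau h$ for all $\tau\ge\delta$ at once. Fix $i$, to be chosen large, and write $h=g+e+A_\delta w$ with $g=\min(h_i,\lambda)$, $e=e_i$, $w=w_i$. Then $R^\tau h=R^\tau g+R^\tau e+R^\tau A_\delta w$ everywhere.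

By (8) and Step 4, $|R^\tau A_\delta w(x)|\le C\lambda$ for $x\notin\Omega_{i+1}$ and all $\tau\ge\delta$, and $\mu(\Omega_{i+1})\le\|h\|_1/\lambda$ by Step 2.

Since $\|g\|_2^2\le\lambda\|g\|_1\le\lambda\|h\|_1$, Lemma 6 and Chebyshev give $\mu\{\sup_\tau|R^\tau g|>\lambda\}\le C\|h\|_1/\lambda$.

Since $|\partial U_sT_s'e(x)|\le\|p_s'\|_\infty\int T_s'e(u,x')\,du$,
$$\int_{I\times Y}\sup_{\tau\ge\delta}|R^\tau e|\,d\mu\le C\int_\delta^\infty s^{-1/2}|I|\,\|p_s'\|_\infty\|e\|_1\,ds\le C|I|\delta^{-1/2}\|e\|_1\le\|h\|_1$$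
for $i$ large, by Step 3. So $\mu\{x\in I\times Y:\sup_{\tau\ge\delta}|R^\tau e|>\lambda\}\le\|h\|_1/\lambda$.

Hence $\mu\{x\in I\times Y:\sup_{\tau\ge\delta}|R^\tau h|>C\lambda\}\le C\|h\|_1/\lambda$ with $C$ independent of $\delta$ and $I$. As $\delta\downarrow0$ these sets increase to the set in Theorem 3. $\square$

## 13. Assembling the blocks: the proof of Theorem 1

**Step 1: one block.** We combine the local estimates. For $x_j\in I_k$, by (6) and Lemma 4 with $h=f_k$,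
$$\sup_{\epsilon>0}\Big|\int_{|x-z|>\epsilon}K_jf_k\,d\gamma\Big|\le\mathcal D_kf_k+\sup_{\tau>0}|R^\tau f_k|+C\,Nf_k+Bf_k .$$
If the left side exceeds $\lambda$, one of the four terms on the right exceeds $\lambda/4$. By (6), Theorem 3 with $I=I_k$, Lemma 2, and the $L^1$ bound for $B$, the set of $x\in I_k\times Y$ where the left side exceeds $\lambda$ has $\mu$-measure at most $\frac C\lambda\|f_k\|_{L^1(\mu)}$.

**Step 2: from $\mu$ to $\gamma$.** Here we use that the density is nearly constant on neighboring blocks. We have $d\gamma=\pi^{-1/2}e^{-x_j^2}d\mu$. On $I_k\times Y$, $d\gamma\le\pi^{-1/2}e^{-c_k}d\mu$, and on $I_k^*\times Y$, $d\mu\le\pi^{1/2}e^{c_k+2}d\gamma$. So the $\gamma$-measure of the set in Step 1 is at most $\frac{Ce^2}\lambda\|f_k\|_{L^1_\gamma}$.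

**Step 3: summation.** The blocks $I_k\times Y$ are disjoint and each point lies in three of the sets $I_k^*\times Y$, so $\sum_k\|f_k\|_{L^1_\gamma}\le3\|f\|_{L^1_\gamma}$, and the near part satisfies the weak type bound with an absolute constant. By (5) and the bound $\gamma\{Vf>\lambda\}\le\frac C\lambda\|f\|_1$ of Section 7,
$$\gamma\{\mathcal R_j^*f>\lambda\}\le\frac C\lambda\|f\|_{L^1_\gamma}$$
for $n\ge2$ and bounded, compactly supported $f\ge0$, hence by Section 5 for all $f\in L^1_\gamma$. For $n=1$ it is the quoted bound with the constant $C(1)$. $\blacksquare$
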